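\title{Flatness of the group von Neumann algebra over the group ring}

\begin{abstract}
We prove that the group von Neumann algebra $\mathcal N(G)$ of a finitely generated group $G$ is flat over the complex group ring $\mathbb CG$ if and only if $G$ is virtually cyclic. More generally, for an arbitrary group $G$ and a subring $R\subset\mathbb C$, the algebra $\mathcal N(G)$ is flat over $RG$ if and only if every finitely generated subgroup of $G$ is virtually cyclic. For non-amenable groups the obstruction is an injective map $\mathbb CG^n\to\mathbb CG^m$ with $n>m$, due to Bartholdi; it also shows that amenability is characterized by the vanishing of the von Neumann dimension of the higher Tor groups. For amenable groups, flatness forces a spectral gap, which makes the augmentation ideal projective and the group more than one-ended.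
\end{abstract}

\section{Introduction}

Let $G$ be a discrete group and $\mathbb CG$ its complex group ring. The \emph{group von Neumann algebra} $\mathcal N(G)$ is the algebra of bounded linear operators on $\ell^2(G)$ that commute with the action of $G$ by translations. It contains $\mathbb CG$ as a subring, and so it is an $\mathcal N(G)$-$\mathbb CG$-bimodule. It is \emph{flat} over $\mathbb CG$ if the functor $M\mapsto\mathcal N(G)\otimes_{\mathbb CG}M$ on left $\mathbb CG$-modules is exact; equivalently, if $\operatorname{Tor}^{\mathbb CG}_p(\mathcal N(G),M)=0$ for all $M$ and all $p\ge1$.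

The functor $\mathcal N(G)\otimes_{\mathbb CG}-$ is the passage from algebra to $L^2$-invariants: to a chain complex $W_*$ of $\mathbb CG$-modules, such as the cellular chain complex of a space with a free $G$-action, one attaches the homology of $\mathcal N(G)\otimes_{\mathbb CG}W_*$ and measures it with the trace of $\mathcal N(G)$. Flatness says that this homology is always $\mathcal N(G)\otimes_{\mathbb CG}H_*(W_*)$, so that it is determined by the ordinary homology. In concrete terms, it says that every solution in $\mathcal N(G)$ of a system of linear equations with coefficients in $\mathbb CG$ is an $\mathcal N(G)$-linear combination of finitely supported solutions.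

A group is \emph{virtually cyclic} if it has a cyclic subgroup of finite index; finite groups are included. It is conjectured in \cite{talk} that $\mathcal N(G)$ is flat over $\mathbb CG$ if and only if $G$ is virtually cyclic. We prove this for finitely generated groups.

\begin{theorem}\label{thm:fg}
Let $G$ be a finitely generated group. Then $\mathcal N(G)$ is flat over $\mathbb CG$ if and only if $G$ is virtually cyclic.
\end{theorem}

Flatness is tested on finite systems of equations, and these involve finitely many group elements. This leads to a classification for all groups.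

\begin{theorem}\label{thm:all}
Let $G$ be any group and $R\subset\mathbb C$ a subring with $1$. Then $\mathcal N(G)$ is flat over $RG$ if and only if every finitely generated subgroup of $G$ is virtually cyclic.
\end{theorem}

In particular, finite generation cannot be dropped in Theorem~\ref{thm:fg}: the algebra $\mathcal N(G)$ is flat over $\mathbb CG$ for every locally finite group and for $G=\mathbb Q$, while $\mathbb Q$ and the infinite locally finite groups are not virtually cyclic.

There is a weaker form of flatness, in which the Tor groups are only required to be small. The trace of $\mathcal N(G)$ defines a dimension $\dim_{\mathcal N(G)}$ of $\mathcal N(G)$-modules (Section~\ref{sec:prelim}), and L\"uck's theorem \cite[Theorem~6.37]{lueck} states that, for amenable $G$, one has $\dim_{\mathcal N(G)}\operatorname{Tor}^{\mathbb CG}_p(\mathcal N(G),M)=0$ for all $M$ and all $p\ge1$. The non-amenable half of our proof gives the converse.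

\begin{theorem}\label{thm:dim}
If $G$ is a non-amenable group, there is a finitely presented $\mathbb CG$-module $M$ with $\dim_{\mathcal N(G)}\operatorname{Tor}_1^{\mathbb CG}(\mathcal N(G),M)\ge1$, and no overring of $\mathcal N(G)$ (for example, the algebra $\mathcal U(G)$ of affiliated operators) is flat over $\mathbb CG$. Consequently, a group $G$ is amenable if and only if $\dim_{\mathcal N(G)}\operatorname{Tor}_p^{\mathbb CG}(\mathcal N(G),M)=0$ for all $\mathbb CG$-modules $M$ and all $p\ge1$.
\end{theorem}

So a dimension count detects the failure of flatness exactly for non-amenable groups, and amenable groups need a different argument. Section~\ref{sec:examples} works out $\mathbb Z$, free groups and $\mathbb Z^2$; the last two show the two mechanisms. Section~\ref{sec:nonamenable} treats non-amenable groups. Sections \ref{sec:gap}--\ref{sec:ends} follow the chain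
\[
\text{flatness}\ \Rightarrow\ \text{spectral gap}\ \Rightarrow\ \text{projective augmentation ideal}\ \Rightarrow\ \text{at least two ends},
\]
in which amenability enters at the second arrow. Section~\ref{sec:subgroups} compares $\mathcal N(G)$ with the algebras of subgroups and completes the proofs.

\section{Flatness and kernel projections}\label{sec:prelim}

Modules are left modules unless stated otherwise, and a ring $Q\supset\Lambda$ is \emph{flat over $\Lambda$} if it is flat as a right $\Lambda$-module. Elements of $Q^n$ are row vectors, so a matrix $A\in M_{n\times m}(\Lambda)$ defines the map $x\mapsto xA$ from $Q^n$ to $Q^m$. Throughout, $k\subset\mathbb C$ is a subfield. For Theorems \ref{thm:fg} and~\ref{thm:dim} the reader may take $k=\mathbb C$; general $k$ is needed for Theorem~\ref{thm:all}.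

The group $G$ acts on $\ell^2(G)$ by left and by right translations, $g\delta_h=\delta_{gh}$ and $\delta_hg=\delta_{hg}$. We realize $N=\mathcal N(G)$ as the bounded operators that commute with right translations, with $\mathbb CG\subset N$ acting by left translations. (Conjugation by the unitary $\delta_g\mapsto\delta_{g^{-1}}$ exchanges left and right and gives the description by operators commuting with left translations.) The algebra $N$ is closed under adjoints. For $T\in N$ put $\hat T=T\delta_e\in\ell^2(G)$. Then $T\delta_g=\hat Tg$, so $T$ is determined by $\hat T$. Matrices over $N$ act on columns: $M_{n\times m}(N)$ is the space of bounded operators $\ell^2(G)^m\to\ell^2(G)^n$ that commute with right translations.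

The \emph{trace} is $\operatorname{tr}(T)=\langle T\delta_e,\delta_e\rangle$, and $\operatorname{Tr}(X)=\sum_i\operatorname{tr}(X_{ii})$ for a square matrix $X$ over $N$. From $\widehat{S^*}(g)=\overline{\hat S(g^{-1})}$ we get $\operatorname{tr}(ST)=\langle\hat T,\widehat{S^*}\rangle=\sum_g\hat T(g)\hat S(g^{-1})$, which is symmetric in $S$ and $T$. Hence $\operatorname{Tr}(XY)=\operatorname{Tr}(YX)$ whenever both products are square. Also $\operatorname{Tr}(X^*X)\ge0$, and the identity of $M_n(N)$ has trace $n$. The dimension function $\dim_N$ of \cite{lueck} assigns to every $N$-module a number in $[0,\infty]$; we use only that $\dim_N(N^nP)=\operatorname{Tr}(P)$ for a projection $P\in M_n(N)$.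

The \emph{reduced $C^*$-algebra} $C^*_r=C^*_r(G)$ is the norm closure of $\mathbb CG$ in $N$. The norm closure of $M_n(\mathbb CG)$ is $M_n(C^*_r)$, because a sequence of matrices converges in norm if and only if its entries do.

We use flatness in its equational form.

\begin{lemma}\label{lem:crit}
Let $\Lambda$ be a ring and $Q$ a right $\Lambda$-module. For $A\in M_{n\times m}(\Lambda)$ consider the condition
\begin{itemize}
\item[$(\ast)$] every $x\in Q^n$ with $xA=0$ is a finite sum $x=\sum_iy_ib_i$ with $y_i\in Q$, $b_i\in\Lambda^n$ and $b_iA=0$.
\end{itemize}
If $Q$ is flat, then $(\ast)$ holds for all $A$. If $(\ast)$ holds for all $A$ with $m=1$, then $Q$ is flat.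
\end{lemma}

\begin{proof}
Let $L=\{b\in\Lambda^n:bA=0\}$. If $Q$ is flat, tensoring the exact sequence $0\to L\to\Lambda^n\to\Lambda^m$ gives an exact sequence $Q\otimes_\Lambda L\to Q^n\to Q^m$, which is $(\ast)$. For the converse we use the ideal criterion: $Q$ is flat if and only if $Q\otimes_\Lambda J\to Q$ is injective for every finitely generated left ideal $J$. Let $a_1,\dots,a_n$ generate $J$ and let $A$ be the column with entries $a_j$. An element of $Q\otimes_\Lambda J$ has the form $\sum_jx_j\otimes a_j$, and its image in $Q$ is $xA$. If $xA=0$ and $x=\sum_iy_ib_i$ as in $(\ast)$, then $\sum_jx_j\otimes a_j=\sum_iy_i\otimes b_iA=0$.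
\end{proof}

Over $N$ the solutions of $xA=0$ are described by a single projection.

\begin{lemma}\label{lem:proj}
Let $A\in M_{n\times m}(N)$ and let $P$ be the orthogonal projection onto the kernel of $A^*\colon\ell^2(G)^n\to\ell^2(G)^m$. Then $P\in M_n(N)$, and:
\begin{itemize}
\item[(a)] a matrix $X$ over $N$ with $n$ columns satisfies $XA=0$ if and only if $XP=X$; in particular $PA=0$ and $\{x\in N^n:xA=0\}=N^nP$;
\item[(b)] $\operatorname{Tr}(P)\ge n-m$.
\end{itemize}
\end{lemma}

We call $P$ the \emph{kernel projection} of $A$.

\begin{proof}
The kernel of $A^*$ is invariant under right translations, which are unitary, so $P$ commutes with them. For (a), $XA=0$ is equivalent to $A^*X^*=0$, that is, to $PX^*=X^*$, that is, to $XP=X$. For (b), let $A^*=U|A^*|$ be the polar decomposition, with $U$ a partial isometry and $U^*U=1-P$. By uniqueness of the polar decomposition $U$ commutes with right translations, so $U\in M_{m\times n}(N)$. Since $1-UU^*\in M_m(N)$ is a projection, $n-\operatorname{Tr}(P)=\operatorname{Tr}(U^*U)=\operatorname{Tr}(UU^*)\le m$.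
\end{proof}

Part (b) is the rank--nullity inequality for $N$. A group ring that violates it cannot have $N$ as a flat extension.

\begin{corollary}\label{cor:rank}
Let $n>m$ and let $A\in M_{n\times m}(kG)$ be such that $x\mapsto xA$ is injective on $kG^n$. Then no ring $Q\supset N$ is flat over $kG$.
\end{corollary}

\begin{proof}
The kernel projection $P$ has positive trace, so some row $x$ of $P$ is nonzero, and $xA=0$. If $Q$ were flat, condition $(\ast)$ would give $x=0$, because $b=0$ is the only solution of $bA=0$ in $kG^n$.
\end{proof}

\section{Three examples}\label{sec:examples}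

For $G=\mathbb Z^r$ the Fourier transform identifies $\ell^2(G)$ with $L^2(\mathbb T^r)$, where $\mathbb T$ is the unit circle. It identifies $\mathbb CG\subset C^*_r\subset N$ with the Laurent polynomials, the continuous functions and the essentially bounded functions on $\mathbb T^r$, all acting by multiplication.

\begin{example}[the infinite cyclic group]\label{ex:Z}
For $G=\mathbb Z$ the ring $\mathbb CG=\mathbb C[t^{\pm1}]$ is a principal ideal domain. A nonzero ideal is $J=\mathbb CGa\cong\mathbb CG$, and $N\otimes J\to N$ is multiplication by $a$ on $L^\infty(\mathbb T)$. It is injective, since $a$ has finitely many zeros on $\mathbb T$. By the ideal criterion $N$ is flat over $\mathbb CG$. Note that $a$ may vanish on $\mathbb T$: flatness does not ask $a$ to be bounded below.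
\end{example}

\begin{example}[groups with a free subgroup]\label{ex:free}
Let $a,b\in G$ be a basis of a free subgroup of rank $2$, and $A=(a-1,\,b-1)^T$. The graph with vertex set $G$ and edges $g\to ga$, $g\to gb$ is a forest, since a cycle would spell a nonempty reduced word equal to $1$. A pair $(x,y)\in kG^2$ is a finitely supported function on the edges, and $(x,y)A=\sum_gx_g(ga-g)+\sum_gy_g(gb-g)$ is its boundary. If $(x,y)\ne0$, the edges in its support form a finite nonempty forest, which has a vertex lying on exactly one of these edges; there the boundary is nonzero. So $A\colon kG^2\to kG$ is injective, and $N$ is not flat over $kG$ by Corollary~\ref{cor:rank}.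
\end{example}

\begin{example}[the free abelian group of rank two]\label{ex:Z2}
Let $G=\mathbb Z^2$, $\Lambda=\mathbb CG=\mathbb C[z^{\pm1},w^{\pm1}]$ and $A=(z-1,\,w-1)^T$. The solutions of $xA=0$ in $\Lambda^2$ are the multiples of
\[
b=(w-1,\ 1-z).
\]
Indeed, if $x_1(z-1)+x_2(w-1)=0$, then setting $w=1$ shows $x_1(z,1)=0$, so $x_1=u(w-1)$ with $u\in\Lambda$, and then $x_2=u(1-z)$. Let $|b|=(|w-1|^2+|z-1|^2)^{1/2}$, a continuous function on $\mathbb T^2$ that vanishes only at $(1,1)$. The vector $x=b/|b|$ lies in $L^\infty(\mathbb T^2)^2$ and satisfies $xA=0$. Condition $(\ast)$ would give $x=hb$ with $h\in L^\infty(\mathbb T^2)$, which forces $h=1/|b|$ almost everywhere. This function is not essentially bounded, so $N$ is not flat over $\mathbb CG$.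

Three features of this computation return in the general proof. First, the kernel projection is the matrix-valued function $P=b^*b/|b|^2$, and the operator $T=b^*b=|b|^2P$ is not bounded below on the range of $P$: there is no spectral gap. Second, $P$ is not continuous at $(1,1)$: it equals $\operatorname{diag}(1,0)$ along $z=1$ and $\operatorname{diag}(0,1)$ along $w=1$. So $P\notin M_2(C^*_r)$. Third, evaluation at the bad point $(1,1)$ is the augmentation $\Lambda\to\mathbb C$, and the failure has a homological trace there: the sequence $0\to\Lambda\xrightarrow{b}\Lambda^2\xrightarrow{A}\Lambda\to\mathbb C\to0$ is a free resolution of the trivial module, both matrices vanish at $(1,1)$, and so $\operatorname{Tor}_2^\Lambda(\mathbb C,\mathbb C)=\mathbb C\neq0$.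
\end{example}

Flatness passes to subgroups and to overgroups of finite index (Section~\ref{sec:subgroups}). So the examples suggest that flatness holds only for groups that are ``at most one-dimensional'' and ``not too large'', which points to the virtually cyclic groups. The examples alone do not prove this. Consider the lamplighter group $\big(\bigoplus_{\mathbb Z}\mathbb Z/2\big)\rtimes\mathbb Z$, with $\mathbb Z$ acting by the shift. It is generated by two elements. It is not virtually cyclic, since it has an infinite torsion subgroup. It is solvable, so it has no free subgroup of rank $2$. It does not contain $\mathbb Z^2$, since such a subgroup would meet the torsion subgroup trivially and hence embed in the quotient $\mathbb Z$. Both mechanisms therefore have to be freed from the special subgroups.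

\section{Non-amenable groups}\label{sec:nonamenable}

We use amenability through \emph{F\o lner's condition}: $G$ is amenable if and only if for every finite $S\subset G$ and every $\kappa>0$ there is a finite nonempty $F\subset G$ with $|sF\,\triangle\,F|\le\kappa|F|$ for all $s\in S$. Inverting $F$ and $S$ gives the same condition with $Fs$ in place of $sF$. The following result, due to Bartholdi \cite{bartholdi}, extends Example~\ref{ex:free} to all non-amenable groups. We give a complete proof.

\begin{proposition}[Bartholdi]\label{prop:bartholdi}
Let $G$ be a non-amenable group. There are $n>m$ and $A\in M_{n\times m}(\mathbb ZG)$ such that the map $x\mapsto xA$, $\mathbb CG^n\to\mathbb CG^m$, is injective.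
\end{proposition}

We look for $A=\sum_{s\in S}A_ss$ with integer matrices $A_s$ and a finite set $S\subset G$. For $x=\sum_{f\in F}x_ff$ with $x_f\in\mathbb C^n$, the coefficient of $xA$ at $g\in G$ is
\begin{equation}\label{eq:coef}
\sum_{t\in S_g}x_{gt^{-1}}A_t,\qquad S_g=\{t\in S:gt^{-1}\in F\}.
\end{equation}
The difficulty is that \eqref{eq:coef} mixes several unknown vectors. Index the columns by a set $Y$ with $m$ elements and let $X_s\subset Y$ be the set of nonzero columns of $A_s$. A column $y$ that lies in $X_s$ and in no other $X_t$ with $t\in S_g$ isolates one unknown and gives one linear equation for it. We want some $x_f$ to receive more than $m$ such equations. If the $X_s$ are disjoint, each $x_f$ receives only $m$. If all $X_s$ equal $Y$, only the points $g$ with $|S_g|=1$ contribute, whereas non-amenability controls the average of $1/|S_{fs}|$. The next lemma lies between the two extremes: among any $r$ of the sets, each keeps the fraction $1/r$ of its elements for itself, and $Y$ is larger than $X_s$ only by the factor $H_d=\sum_{j=1}^d1/j$.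

\begin{lemma}\label{lem:design}
Let $S$ be a set with $d\ge1$ elements. There are a set $Y$ with $|Y|=d!\,H_d$ and subsets $X_s\subset Y$ $(s\in S)$ such that, whenever $s\in I\subset S$,
\begin{equation}\label{eq:design}
\Big|X_s\setminus\bigcup_{t\in I\setminus\{s\}}X_t\Big|=\frac{d!}{|I|}.
\end{equation}
\end{lemma}

\begin{proof}
Let $Y$ be the set of pairs $(\sigma,J)$, where $\sigma$ is a permutation of $S$ and $J\subset S$ is an orbit of $\sigma$, and let $X_s=\{(\sigma,J):s\in J\}$. A given set $J$ with $j$ elements is an orbit of $(j-1)!\,(d-j)!$ permutations, so $|Y|=\sum_{j=1}^d\binom dj(j-1)!\,(d-j)!=\sum_{j=1}^dd!/j$.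

The left side of \eqref{eq:design} counts the $\sigma$ for which the orbit of $s$ meets $I$ only in $s$. Let $\sigma_I$ be the first-return permutation of $I$: $\sigma_I(t)=\sigma^r(t)$ with $r\ge1$ minimal such that $\sigma^r(t)\in I$. We have to count the $\sigma$ with $\sigma_I(s)=s$. If $\rho$ is a permutation of $I$, extended by the identity to $S$, then $(\rho\sigma)^i(t)=\sigma^i(t)\notin I$ for $0<i<r$ and $(\rho\sigma)^r(t)=\rho\sigma^r(t)\in I$; thus $(\rho\sigma)_I=\rho\sigma_I$. Hence all fibers of $\sigma\mapsto\sigma_I$ have the same size $d!/|I|!$. Since $(|I|-1)!$ permutations of $I$ fix $s$, the count is $d!/|I|$.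
\end{proof}

For $S=\{s,t\}$ the set $Y$ has three elements: one lies only in $X_s$, one only in $X_t$, and one, given by the transposition, in both.

The loss $H_d$ is logarithmic in $d$, and expansion beats it: when a set $S_0$ is replaced by its $p$-th power, the expansion factor grows exponentially in $p$ and $\log d$ at most linearly.

\begin{lemma}\label{lem:expansion}
Let $G$ be non-amenable. There is a finite nonempty $S\subset G$ such that, with $d=|S|$,
\begin{equation}\label{eq:exp}
|FS|\ge(1+H_d)|F|\quad\text{for all finite }F\subset G.
\end{equation}
\end{lemma}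

\begin{proof}
There are a finite set $S_0\ni e$ and $\kappa>0$ with $|FS_0|\ge(1+\kappa)|F|$ for all finite $F$. Otherwise, for all such $S_0$ and $\kappa$ some finite $F\neq\emptyset$ has $|FS_0\setminus F|<\kappa|F|$, so $|Fs\,\triangle\,F|=2|Fs\setminus F|<2\kappa|F|$ for $s\in S_0$, and $G$ is amenable. By induction $|FS_0^p|\ge(1+\kappa)^p|F|$. Choose $p\ge1$ with $(1+\kappa)^p\ge2+p\log|S_0|$ and put $S=S_0^p$. Then $d\le|S_0|^p$ and $H_d\le1+\int_1^ddt/t=1+\log d$, so $1+H_d\le2+p\log|S_0|\le(1+\kappa)^p$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:bartholdi}]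
Take $S$ from Lemma~\ref{lem:expansion} and $Y$, $X_s$ from Lemma~\ref{lem:design}. Let $m=|Y|=d!\,H_d$ and $n=m+1$. For the pairs $(s,y)$ with $s\in S$ and $y\in X_s$ choose distinct integers $c=c_{s,y}$ and put $\alpha_{s,y}=(1,c,\dots,c^{n-1})^T$. By the Vandermonde determinant, any $n$ of these vectors are linearly independent. Let $A_s\in M_{n\times m}(\mathbb Z)$ have $y$-th column $\alpha_{s,y}$ if $y\in X_s$ and $0$ otherwise, and put $A=\sum_{s\in S}A_ss$.

Suppose that $xA=0$, where $x=\sum_{f\in F}x_ff$, the set $F$ is finite and nonempty, and all $x_f\in\mathbb C^n$ are nonzero. Each $g\in FS$ equals $fs$ for exactly $|S_g|$ pairs $(f,s)\in F\times S$. Therefore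
\[
\sum_{f\in F}\sum_{s\in S}\frac1{|S_{fs}|}=|FS|\ge(1+H_d)|F|,
\]
and some $f\in F$ satisfies $\sum_{s\in S}1/|S_{fs}|\ge1+H_d$. Fix this $f$. Let $s\in S$; then $s\in S_{fs}$. If $y\in X_s$ lies in no $X_t$ with $t\in S_{fs}\setminus\{s\}$, the $y$-coordinate of \eqref{eq:coef} at $g=fs$ is $x_f\alpha_{s,y}$, so $x_f\alpha_{s,y}=0$. By \eqref{eq:design} with $I=S_{fs}$, the number of such pairs $(s,y)$ is
\[
\sum_{s\in S}\frac{d!}{|S_{fs}|}\ge d!+d!\,H_d\ge m+1=n .
\]
So $x_f$ is annihilated by $n$ linearly independent vectors, and $x_f=0$. This is a contradiction.
\end{proof}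

Since $\mathbb ZG\subset kG\subset\mathbb CG$, Corollary~\ref{cor:rank} applies to this matrix for every $k$.

\begin{corollary}\label{cor:nonamenable}
If $G$ is non-amenable, no ring $Q\supset N$ is flat over $kG$. In particular, $N$ is not flat over $kG$.
\end{corollary}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
Let $A$ be as in Proposition~\ref{prop:bartholdi}, with kernel projection $P$, and let $M$ be the cokernel of $A$ over $\mathbb CG$. Then $0\to\mathbb CG^n\xrightarrow{A}\mathbb CG^m\to M\to0$ is a free resolution, so $\operatorname{Tor}_1^{\mathbb CG}(N,M)=\ker(A\colon N^n\to N^m)=N^nP$, which has dimension $\operatorname{Tr}(P)\ge n-m\ge1$ by Lemma~\ref{lem:proj}. The statement on overrings is Corollary~\ref{cor:nonamenable}. In the last statement, one implication has just been proved and the other is \cite[Theorem~6.37]{lueck}.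
\end{proof}

\section{Flatness forces a spectral gap}\label{sec:gap}

In this section $G$ is any group such that $N$ is flat over $kG$. We show that the first two failures seen in Example~\ref{ex:Z2} cannot occur. The gain is that the good homological behavior of $N$, where kernels are direct summands, descends to the smaller ring $C^*_r$.

\begin{lemma}\label{lem:gap}
Let $N$ be flat over $kG$, and let $A\in M_{n\times m}(kG)$ have kernel projection $P$. There are $l\geq1$, $B\in M_{l\times n}(kG)$ and $Z\in M_{n\times l}(C^*_r)$ with $BA=0$ and $P=ZB$. In particular $P\in M_n(C^*_r)$.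
\end{lemma}

\begin{proof}
If $P=0$, take $B=0$ and $Z=0$. Let $P\ne0$. Since $PA=0$, condition $(\ast)$ applies to each row of $P$. Collecting all the vectors $b_i$ that occur as the rows of one matrix $B$, we get $P=YB$ with $B\in M_{l\times n}(kG)$, $BA=0$ and $0\neq Y\in M_{n\times l}(N)$. We have to replace $Y$ by a matrix over $C^*_r$, and only its boundedness will be used.

Let $T=B^*B\in M_n(\mathbb CG)$. By Lemma~\ref{lem:proj}(a), $BP=B$, so $T=PTP$. Moreover
\[
P=P^*P=B^*Y^*YB\le\|Y\|^2\,T ,
\]
so $T\ge cP$ with $c=\|Y\|^{-2}>0$. Thus, with respect to the decomposition of $\ell^2(G)^n$ into the ranges of $1-P$ and $P$, we have $T=0\oplus T'$ with $T'\ge c$, and the spectrum of $T$ lies in $\{0\}\cup[c,\infty)$. Let $\psi$ be continuous on $[0,\infty)$ with $\psi(0)=0$ and $\psi(t)=1/t$ for $t\ge c$. Then $\psi(T)$ is a norm limit of polynomials in $T$, so $\psi(T)\in M_n(C^*_r)$, and $\psi(T)T=0\oplus1=P$. Put $Z=\psi(T)B^*$.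
\end{proof}

\begin{lemma}\label{lem:cstar}
Let $N$ be flat over $kG$. Then:
\begin{itemize}
\item[(a)] $C^*_r$ is flat over $kG$;
\item[(b)] if $M$ is a finitely presented $kG$-module, then $C^*_r\otimes_{kG}M$ has a projective resolution of length at most $1$ over $C^*_r$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $A\in M_{n\times m}(kG)$ and $P=ZB$ as in Lemma~\ref{lem:gap}. If $x\in(C^*_r)^n$ and $xA=0$, then $x=xP=(xZ)B$, where $xZ\in(C^*_r)^l$ and the rows $b_i$ of $B$ satisfy $b_iA=0$. This is condition $(\ast)$, and (a) follows from Lemma~\ref{lem:crit}.

For (b), write $M$ as the cokernel of $A\colon kG^n\to kG^m$. Then $C^*_r\otimes_{kG}M$ is the cokernel of $A\colon(C^*_r)^n\to(C^*_r)^m$. Since $P\in M_n(C^*_r)$, the kernel of this map is $(C^*_r)^nP$, with complement $(C^*_r)^n(1-P)$ in $(C^*_r)^n$. So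
\[
0\to(C^*_r)^n(1-P)\xrightarrow{A}(C^*_r)^m\to C^*_r\otimes_{kG}M\to0
\]
is exact, and the first two terms are projective.
\end{proof}

\section{The augmentation ideal}\label{sec:aug}

Let $\varepsilon\colon\mathbb CG\to\mathbb C$, $\sum_ga_gg\mapsto\sum_ga_g$, be the augmentation, and $I\subset kG$ the augmentation ideal, that is, the kernel of $\varepsilon$ on $kG$. It is spanned over $k$ by the elements $g-1$, and $kG/I=k$ is the trivial module. Lemma~\ref{lem:cstar} bounds Tor groups over $kG$ whose first argument is a module over $C^*_r$. To learn something about $G$ itself we want the trivial module to be such a module. This is where amenability is used, and it is the reason for passing from $N$ to $C^*_r$: a norm estimate extends $\varepsilon$ to the norm closure of $\mathbb CG$, and says nothing beyond it. For $G=\mathbb Z^2$ the extension is evaluation at $(1,1)$.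

\begin{lemma}\label{lem:char}
If $G$ is amenable, $\varepsilon$ extends to a ring homomorphism $\tau\colon C^*_r\to\mathbb C$.
\end{lemma}

\begin{proof}
Let $a=\sum_ga_gg\in\mathbb CG$ and $\kappa>0$. Choose a finite nonempty $F$ with $|gF\,\triangle\,F|\le\kappa^2|F|$ for all $g$ in the support of $a$, and let $\xi=|F|^{-1/2}\sum_{h\in F}\delta_h$. Then $\|\xi\|=1$ and $\|g\xi-\xi\|^2=|gF\,\triangle\,F|/|F|\le\kappa^2$, so $\|a\xi-\varepsilon(a)\xi\|\le\kappa\sum_g|a_g|$. Letting $\kappa\to0$ gives $|\varepsilon(a)|\le\|a\|$. Hence $\varepsilon$ extends by continuity, and the extension is additive and multiplicative.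
\end{proof}

\begin{lemma}\label{lem:tor}
Let $G$ be amenable and $N$ flat over $kG$. Then $\operatorname{Tor}^{kG}_p(k,M)=0$ for all $p\ge2$ and all $kG$-modules $M$. The ideal $I$ is flat as a right and as a left $kG$-module.
\end{lemma}

\begin{proof}
Let $\mathbb C_\tau$ be $\mathbb C$ as a right $C^*_r$-module through $\tau$. Let $W_*\to M$ be a projective resolution over $kG$. By Lemma~\ref{lem:cstar}(a), $C^*_r\otimes_{kG}W_*$ is a projective resolution of $C^*_r\otimes_{kG}M$ over $C^*_r$. From $\mathbb C_\tau\otimes_{kG}W_*=\mathbb C_\tau\otimes_{C^*_r}(C^*_r\otimes_{kG}W_*)$ we obtain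
\[
\operatorname{Tor}^{kG}_p(\mathbb C_\tau,M)\cong\operatorname{Tor}^{C^*_r}_p(\mathbb C_\tau,\,C^*_r\otimes_{kG}M).
\]
By Lemma~\ref{lem:cstar}(b) this vanishes for $p\ge2$ if $M$ is finitely presented. Every module is a directed colimit of finitely presented modules, and Tor commutes with directed colimits, so the left side vanishes for $p\geq2$ and all $M$. As a right $kG$-module, $\mathbb C_\tau$ is a nonzero direct sum of copies of the trivial module $k$, and Tor commutes with direct sums. This proves the first claim.

The long exact sequence of $0\to I\to kG\to k\to0$ gives $\operatorname{Tor}_1^{kG}(I,M)\cong\operatorname{Tor}_2^{kG}(k,M)=0$ for all $M$, so $I$ is a flat right module. The $k$-linear anti-automorphism $g\mapsto g^{-1}$ of $kG$ maps $I$ onto $I$ and exchanges left and right module structures, so $I$ is also a flat left module.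
\end{proof}

The next step is from flat to projective. The usual argument for finitely presented flat modules needs finitely many generators for the module $L$ of relations, and we do not know in advance that $I$ is finitely presented. Flatness of $N$ supplies a substitute: finitely many elements of $L$ generate all of $L$ if coefficients in $N$ are allowed.

\begin{lemma}\label{lem:projI}
Let $G$ be amenable and finitely generated, and let $N$ be flat over $kG$. Then $I$ is a finitely generated projective left $kG$-module.
\end{lemma}

\begin{proof}
Let $s_1,\dots,s_n$ generate $G$ and let $A=(s_1-1,\dots,s_n-1)^T$. The identities $gh-1=g(h-1)+(g-1)$ and $g^{-1}-1=-g^{-1}(g-1)$ show that the image of $A\colon kG^n\to kG$ is $I$. So $I\cong kG^n/L$ with $L=\{b\in kG^n:bA=0\}$. Take $P=ZB$ from Lemma~\ref{lem:gap}. The rows of $B$ lie in $L$, and every $x\in L$ satisfies $x=xP=yB$ with $y=xZ\in N^l$.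

Regard $A$ as a column vector in $I^n$; it satisfies $BA=0$. As $I$ is a flat left module, Lemma~\ref{lem:crit}, with left and right exchanged, gives $A=\sum_{q=1}^rc_qw_q$ with $w_q\in I$ and columns $c_q$ over $kG$ such that $Bc_q=0$. Choose rows $\tilde w_q\in kG^n$ with $\tilde w_qA=w_q$ and put
\[
\Theta=1-\sum_{q=1}^rc_q\tilde w_q\in M_n(kG).
\]
Then $\Theta A=A-\sum_qc_qw_q=0$, so $x\mapsto x\Theta$ maps $kG^n$ into $L$. Also $B\Theta=B$. For $x\in L$, write $x=yB$ with $y\in N^l$; computing in $N^n$, we find $x\Theta=yB\Theta=yB=x$. So $x\mapsto x\Theta$ is a retraction of $kG^n$ onto $L$, and $I\cong kG^n/L$ is isomorphic to a direct summand of $kG^n$.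
\end{proof}

\section{Ends}\label{sec:ends}

Let $G$ be generated by a finite symmetric set $S$, and let $\Gamma$ be the Cayley graph with vertex set $G$ and edges $\{h,s^{-1}h\}$, $s\in S$. It is connected and locally finite. For a finite set $D$ of vertices, $\Gamma\setminus D$ has finitely many components, because each component contains a neighbor of $D$ if $D\ne\emptyset$. The \emph{number of ends} of $G$ is the supremum, over finite $D$, of the number of infinite components of $\Gamma\setminus D$. It does not depend on $S$.

A second end is witnessed by a function $f$ on $G$ that changes along finitely many edges and is not constant off a finite set. For $G=\langle t\rangle\cong\mathbb Z$ the ideal $I$ is free on $t-1$, the homomorphism $\varphi\colon I\to kG$ with $\varphi(t-1)=1$ is not multiplication by an element of $kG$, and the indicator function $f$ of $\{t^j:j<0\}$ satisfies $tf-f=1=\varphi(t-1)$. It separates the two ends. The same happens in general.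

\begin{proposition}\label{prop:ends}
Let $G$ be an infinite finitely generated group whose augmentation ideal $I\subset kG$ is a projective left module. Then $G$ has at least two ends.
\end{proposition}

\begin{proof}
For a left or right $kG$-module $V$ let $V^\vee=\operatorname{Hom}_{kG}(V,kG)$. The natural map $V\to V^{\vee\vee}$ is an isomorphism for $V=kG$ and is compatible with finite direct sums, so it is an isomorphism for every finitely generated projective $V$. Let $i\colon I\to kG$ be the inclusion. The kernel of the restriction map $i^\vee\colon(kG)^\vee\to I^\vee$ is $\operatorname{Hom}_{kG}(k,kG)$, the space of $a\in kG$ with $ga=a$ for all $g$; it is $0$ because $G$ is infinite. If $i^\vee$ were surjective, then $i^\vee$, $i^{\vee\vee}$ and hence $i$ would be isomorphisms, as $I$ is finitely generated and projective. But $I\ne kG$. Since $(kG)^\vee$ consists of the right multiplications by elements of $kG$, there is a homomorphism $\varphi\colon I\to kG$ that is not of the form $u\mapsto ua$ with $a\in kG$.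

Put $\beta(g)=\varphi(g-1)$. From $gh-1=(g-1)+g(h-1)$ we get $\beta(gh)=\beta(g)+g\beta(h)$; hence $\beta(e)=0$ and $\beta(g^{-1})=-g^{-1}\beta(g)$. View $kG$ as the finitely supported functions among all functions $f\colon G\to k$, with the action $(gf)(h)=f(g^{-1}h)$. We solve $gf-f=\beta(g)$ in this larger space. Evaluating at $h=g$ and normalizing $f(e)=0$ forces $f(h)=-\beta(h)(h)$, and we define $f$ by this formula. Since $\beta(g^{-1}h)=-g^{-1}\beta(g)+g^{-1}\beta(h)$,
\[
f(g^{-1}h)=-\beta(g^{-1}h)(g^{-1}h)=\beta(g)(h)-\beta(h)(h)=\beta(g)(h)+f(h),
\]
so $gf-f=\beta(g)$ for all $g\in G$.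

Let $D$ be the union of the supports of the $\beta(s)$, $s\in S$, a finite set. For $h\notin D$ we have $f(s^{-1}h)=f(h)$, so $f$ is constant on each component of $\Gamma\setminus D$. At least one component is infinite. If exactly one were infinite, $f$ would equal a constant $c$ off a finite set. Then $a=f-c\in kG$ and $\varphi(g-1)=gf-f=ga-a=(g-1)a$ for all $g$, so $\varphi(u)=ua$ for all $u\in I$, against the choice of $\varphi$.
\end{proof}

We now use two classical theorems on a finitely generated group $G$. By the theorem of Freudenthal and Hopf, $G$ has $0$, $1$, $2$ or infinitely many ends, and if it has two ends it has an infinite cyclic subgroup of finite index. By Stallings' theorem, if $G$ has infinitely many ends, then it is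
\begin{itemize}
\item an amalgamated product $G_1*_KG_2$ with $K$ finite, $[G_1:K]\ge3$ and $[G_2:K]\ge2$, or
\item an HNN extension $\langle G_1,t\mid tut^{-1}=\theta(u),\ u\in K\rangle$, with $K\subset G_1$ finite, $K\ne G_1$ and $\theta\colon K\to G_1$ an injective homomorphism.
\end{itemize}
It is a standard fact that such a group contains a free subgroup of rank $2$. We recall how this follows from normal forms.

In the first case, a nonempty product of letters taken alternately from $G_1\setminus K$ and $G_2\setminus K$ is nontrivial. Choose $a_1,a_2\in G_1$ with $K,a_1K,a_2K$ distinct and $b\in G_2\setminus K$, and put $p_{ij}=a_iba_j$. For $(i,j)\neq(i',j')$ the element $p_{ij}^{-1}p_{i'j'}$ is $a_j^{-1}a_{j'}$ if $i=i'$ and $a_j^{-1}b^{-1}(a_i^{-1}a_{i'})\,b\,a_{j'}$ otherwise; in both cases it is an alternating product that begins and ends in $G_1\setminus K$. Each of the four elements $x^{\pm1},y^{\pm1}$, where $x=p_{11}bp_{12}^{-1}$ and $y=p_{21}bp_{22}^{-1}$, begins with a different $p_{ij}$, so a nonempty reduced word in them is an alternating product, hence nontrivial.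

In the second case, by Britton's lemma a word that contains $t^{\pm1}$ and has no subword $tut^{-1}$ with $u\in K$ or $t^{-1}ut$ with $u\in\theta(K)$ is nontrivial. As $|\theta(K)|=|K|<|G_1|$, both $K$ and $\theta(K)$ are proper subgroups, and a group is not the union of two proper subgroups. Choose $g\in G_1\setminus(K\cup\theta(K))$. In a nonempty reduced word in $t$ and $gtg^{-1}$, consecutive letters $t^{\pm1}$ of opposite sign are separated by $g^{\pm1}$, so the word is nontrivial.

\begin{proposition}\label{prop:onlyif}
Let $G$ be finitely generated and let $N$ be flat over $kG$. Then $G$ is virtually cyclic.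
\end{proposition}

\begin{proof}
We may assume that $G$ is infinite. By Corollary~\ref{cor:nonamenable}, $G$ is amenable. By Lemma~\ref{lem:projI} and Proposition~\ref{prop:ends}, it has at least two ends. If it had infinitely many, it would contain a free subgroup of rank $2$, which Example~\ref{ex:free} excludes. So $G$ has two ends and is virtually cyclic.
\end{proof}

The case of infinitely many ends has to be excluded separately: for the free group on $a,b$, Example~\ref{ex:free} shows that $I$ is free on $a-1$ and $b-1$, so projectivity of $I$ alone does not make a group virtually cyclic.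

\section{Subgroups and the classification}\label{sec:subgroups}

Let $H\le G$ and let $(g_i)$ be representatives of the cosets $Hg$, so that $\ell^2(G)=\bigoplus_i\ell^2(H)g_i$. An operator $S\in\mathcal N(H)$ acts \emph{diagonally} on $\ell^2(G)$ by $S(\xi g_i)=(S\xi)g_i$ for $\xi\in\ell^2(H)$. Since $S$ commutes with right translations by $H$, we have $S(\xi g)=(S\xi)g$ for all $g\in G$, so the diagonal operator commutes with right translations by $G$. This embeds $\mathcal N(H)$ in $\mathcal N(G)$ as a subring closed under adjoints, extending $\mathbb CH\subset\mathbb CG$.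

\begin{lemma}\label{lem:sub}
Let $H\le G$.
\begin{itemize}
\item[(a)] $\mathcal N(H)$ is a direct summand of $\mathcal N(G)$ as an $\mathcal N(H)$-bimodule.
\item[(b)] $\mathcal N(G)$ is flat over $\mathcal N(H)$.
\item[(c)] If $H$ has finite index, the map $\mathcal N(H)\otimes_{\mathbb CH}\mathbb CG\to\mathcal N(G)$, $S\otimes a\mapsto Sa$, is an isomorphism of $\mathcal N(H)$-$\mathbb CG$-bimodules.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\pi$ be the orthogonal projection of $\ell^2(G)$ onto $\ell^2(H)$, and for $T\in\mathcal N(G)$ let $\Phi(T)$ be the restriction of $\pi T$ to $\ell^2(H)$. Since $\pi$ commutes with right translations by $H$, we have $\Phi(T)\in\mathcal N(H)$. Diagonal operators preserve $\ell^2(H)$ and its orthogonal complement, so they commute with $\pi$. Hence $\Phi(STS')=S\Phi(T)S'$ for $S,S'\in\mathcal N(H)$, and $\Phi$ is the identity on $\mathcal N(H)$.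

(b) Let $A\in M_{n\times1}(\mathcal N(H))$, and let $P\in M_n(\mathcal N(H))$ be its kernel projection on $\ell^2(H)^n$. Since $A^*$ acts diagonally, its kernel on $\ell^2(G)^n$ is the orthogonal sum of the translates by the $g_i$ of its kernel on $\ell^2(H)^n$. So $P$, acting diagonally, is also the kernel projection on $\ell^2(G)^n$. If $x\in\mathcal N(G)^n$ and $xA=0$, then $x=xP$ is a combination of the rows of $P$, which lie in $\mathcal N(H)^n$ and are annihilated by $A$. Lemma~\ref{lem:crit} applies.

(c) Since $\mathbb CG=\bigoplus_i\mathbb CHg_i$, the claim is that $\mathcal N(G)=\bigoplus_i\mathcal N(H)g_i$. For $S\in\mathcal N(H)$ the vector $\widehat{Sg_i}=S\delta_{g_i}=\hat Sg_i$ is supported in $Hg_i$. If $\sum_iS_ig_i=0$, these vectors have disjoint supports and sum to zero, so all $\hat S_i$ and all $S_i$ vanish. Given $T\in\mathcal N(G)$, put $S_i=\Phi(Tg_i^{-1})$. Then $\hat S_i=\pi(\hat Tg_i^{-1})$, so $\hat S_ig_i$ is the restriction of $\hat T$ to $Hg_i$. The finite sum $\sum_iS_ig_i\in\mathcal N(G)$ agrees with $T$ on $\delta_e$, so it equals $T$.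
\end{proof}

\begin{proposition}\label{prop:if}
If $G$ is virtually cyclic, then $\mathcal N(G)$ is flat over $\mathbb CG$.
\end{proposition}

\begin{proof}
Choose $H\le G$ of finite index with $H$ trivial or infinite cyclic. By Lemma~\ref{lem:sub}(c), $\mathcal N(G)\otimes_{\mathbb CG}M\cong\mathcal N(H)\otimes_{\mathbb CH}M$ naturally in the $\mathbb CG$-module $M$. This is exact in $M$: if $H$ is trivial, then $\mathcal N(H)=\mathbb CH=\mathbb C$, and if $H\cong\mathbb Z$, we use Example~\ref{ex:Z}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fg}]
Combine Proposition~\ref{prop:if} with Proposition~\ref{prop:onlyif} for $k=\mathbb C$.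
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $k\subset\mathbb C$ be the field of fractions of $R$.

Suppose that $\mathcal N(G)$ is flat over $RG$. For a $kG$-module $M$, the map $\mathcal N(G)\otimes_{RG}M\to\mathcal N(G)\otimes_{kG}M$ is an isomorphism, because in the first tensor product $Tr^{-1}\otimes v=Tr^{-1}\otimes r(r^{-1}v)=T\otimes r^{-1}v$ for $0\ne r\in R$. Hence $\mathcal N(G)$ is flat over $kG$. Let $H\le G$ be finitely generated. As $kG$ is a free right $kH$-module, the functor $\mathcal N(G)\otimes_{kH}-=\mathcal N(G)\otimes_{kG}(kG\otimes_{kH}-)$ is exact, so $\mathcal N(G)$ is flat over $kH$. By Lemma~\ref{lem:sub}(a), $\mathcal N(H)$ is a direct summand of a flat right $kH$-module, so it is flat. By Proposition~\ref{prop:onlyif}, applied to $H$ and the field $k$, the group $H$ is virtually cyclic.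

Conversely, suppose that all finitely generated subgroups of $G$ are virtually cyclic. Let $A\in M_{n\times1}(\mathbb CG)$ and $x\in\mathcal N(G)^n$ with $xA=0$. The entries of $A$ lie in $\mathbb CH$ for a finitely generated $H\le G$. By Proposition~\ref{prop:if} and Lemma~\ref{lem:sub}(b), the functor
\[
\mathcal N(G)\otimes_{\mathbb CH}-\;=\;\mathcal N(G)\otimes_{\mathcal N(H)}\big(\mathcal N(H)\otimes_{\mathbb CH}-\big)
\]
is exact, so $\mathcal N(G)$ is flat over $\mathbb CH$. By Lemma~\ref{lem:crit}, $x=\sum_iy_ib_i$ with $y_i\in\mathcal N(G)$, $b_i\in\mathbb CH^n\subset\mathbb CG^n$ and $b_iA=0$. By the converse part of the same lemma, $\mathcal N(G)$ is flat over $\mathbb CG$. Finally, $\mathcal N(G)\otimes_{RG}M=\mathcal N(G)\otimes_{\mathbb CG}(\mathbb CG\otimes_{RG}M)$ and $\mathbb CG\otimes_{RG}M=\mathbb C\otimes_RM$ for every $RG$-module $M$. The ring $\mathbb C$ is flat over $R$, since it is a vector space over $k$ and $k$ is a localization of $R$. So $\mathcal N(G)$ is flat over $RG$.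
\end{proof}

\begin{thebibliography}{9}

\bibitem{bartholdi}
L.~Bartholdi, \emph{Amenability of groups is characterized by Myhill's theorem}.

\bibitem{talk}
\emph{$L^2$-Betti numbers and their applications},
\texttt{https://www.him.uni-bonn.de/lueck/data/}\allowbreak\texttt{L\%5E2-Betti\_numbers\_and\_their\_applications\_}\allowbreak\texttt{Notre\_Dame\_April\_2019.pdf}.

\bibitem{lueck}
L\"uck, \emph{$L^2$-Invariants: Theory and Applications to Geometry and $K$-Theory}.

\end{thebibliography}
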